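# A morphic word whose least shift is not morphic

## 1. The least shifts of the Thue–Morse word

Let $f(0)=01$, $f(1)=10$, and iterate $f$ on $0$ to obtain the Thue–Morse word
$$\mathbf t=f^\omega(0)=0110\,1001\,1001\,0110\cdots .$$
Let $\mathcal S_{\mathbf t}$ be the set of all infinite binary words $\mathbf y$ such that every factor (finite block of consecutive letters) of $\mathbf y$ occurs in $\mathbf t$. All shifts of $\mathbf t$ belong to it, and so do all limits of shifts. Order infinite words as in a dictionary, with $0<1$. Which element of $\mathcal S_{\mathbf t}$ comes first? Which one comes first among those that begin with $1$? Call these words $\mathbf l_0$ and $\mathbf l_1$, and write $\sigma$ for the shift, which deletes the first letter.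

We begin by undoing one application of $f$. Let $\mathbf y\in\mathcal S_{\mathbf t}$. Each prefix of $\mathbf y$ occurs in $\mathbf t=f(\mathbf t)$, at an even or an odd position, so it is a prefix of $f(\sigma^j\mathbf t)$ or of $\sigma f(\sigma^j\mathbf t)$ for some $j$. One of the two cases happens for infinitely many prefixes. Among those, pass to a subsequence along which the words $\sigma^j\mathbf t$ converge letter by letter, to $\mathbf z$ say. Then $\mathbf z\in\mathcal S_{\mathbf t}$, and $\mathbf y=f(\mathbf z)$ or $\mathbf y=\sigma f(\mathbf z)$. Conversely, if $\mathbf z\in\mathcal S_{\mathbf t}$ then $f(\mathbf z)$ and $\sigma f(\mathbf z)$ are in $\mathcal S_{\mathbf t}$. Finally, $f$ preserves the order of infinite words because $01<10$.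

Now compute $\mathbf l_1$. The shift $\sigma^4\mathbf t=1001\cdots$ begins with $100$, so $\mathbf l_1$ begins with $100$ or something smaller. If $\mathbf l_1=\sigma f(\mathbf z)$, then $z_0=0$ and $\mathbf l_1=1f(z_1)\cdots$ begins with $101$ or $110$, which is too large. So $\mathbf l_1=f(\mathbf z)$ with $z_0=1$. Then $\mathbf l_1\le\mathbf z$, so $f(\mathbf l_1)\le f(\mathbf z)=\mathbf l_1$. As $f(\mathbf l_1)$ is in $\mathcal S_{\mathbf t}$ and begins with $1$, equality holds, so $\mathbf l_1=f(\mathbf l_1)$ and $\mathbf l_1=f^\omega(1)=1001\,0110\cdots$.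

Next, $\mathbf l_0$. The shift $\sigma^5\mathbf t$ begins with $00$, so $\mathbf l_0$ begins with $00$. A word $f(\mathbf z)$ begins with $01$ or $10$, so $\mathbf l_0=\sigma f(\mathbf z)$, and $z_0=1$ since $\mathbf l_0$ begins with $0$. Now $\sigma f(\mathbf l_1)\in\mathcal S_{\mathbf t}$ begins with $0$, and $\sigma f(\mathbf l_1)\le\sigma f(\mathbf z)$ because $f(\mathbf l_1)$ and $f(\mathbf z)$ have the same first letter. By minimality $\mathbf l_0=\sigma f(\mathbf l_1)=\sigma f^\omega(1)=001\,0110\cdots$.

Both answers are again produced by morphisms. This is clear for $\mathbf l_1=f^\omega(1)$. For $\mathbf l_0$, from $f(1)=10$ we get $f^\omega(1)=1\cdot 0\cdot f(0)\cdot f^2(0)\cdots$, so $\mathbf l_0=0\,f(0)\,f^2(0)\cdots$. Add a letter $d$ with $d\mapsto d\,01$. Then $d\,f(0)\,f^2(0)\cdots$ is a fixed point, and renaming $d$ as $0$ gives $\mathbf l_0$.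

Is this a general phenomenon? If a word is generated by a morphism and a renaming of letters, are the extreme words of its orbit closure also generated in this way?

## 2. Morphic words, extremal words, and a conjecture

Throughout, alphabets are finite, $\mathbb N=\{0,1,2,\dots\}$, and $\mathrm{alph}(u)$ is the set of letters of $u$. A morphism $f:B^*\to A^*$ is determined by the words $f(b)$, $b\in B$. It is *nonerasing* if no $f(b)$ is empty. A *coding* is a letter-to-letter morphism. A morphism $f:B^*\to B^*$ is *growing* if $|f^n(c)|\to\infty$ for every letter $c$, and *primitive* if there is $n\ge1$ such that $c$ occurs in $f^n(b)$ for all $b,c\in B$.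

**Definition (morphic words).** An infinite word over $B$ is *pure morphic* if it equals $f^\omega(b)=\lim_n f^n(b)$ for a morphism $f:B^*\to B^*$ and a letter $b$ with $f(b)=bu$, $u$ nonempty, and $|f^n(b)|\to\infty$. It then satisfies $f(f^\omega(b))=f^\omega(b)$. An infinite word over $A$ is *morphic* if it equals $h(\mathbf w)$ with $\mathbf w$ pure morphic over some finite alphabet $B$ and $h:B\to A$ a coding. It is *primitive morphic* if this holds with $f$ primitive.

The morphism $f$ may erase letters. Nothing bounds the size of $B$.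

**Definition (extremal words).** For an infinite word $\mathbf x$ over $A$, the *shift orbit closure* $\mathcal S_{\mathbf x}$ is the set of infinite words over $A$ all of whose factors are factors of $\mathbf x$. Let $\rho$ be a total order on $A$, extended lexicographically, and let $a\in A$ be a letter that begins some element of $\mathcal S_{\mathbf x}$. The elements of $\mathcal S_{\mathbf x}$ beginning with $a$ form a nonempty closed subset of the compact space $A^\omega$ (product topology), so there is a $\rho$-least one, denoted $\mathbf l_{a,\rho,\mathbf x}$. These words, for all $\rho$ and $a$, are the *extremal words* of $\mathbf x$.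

Greatest elements for $\rho$ are least elements for the reversed order, so they are included.

Here is a non-primitive example. Let $a\mapsto abcc$, $b\mapsto bcc$, $c\mapsto c$. Then $f^\omega(a)=a\,bc^2\,bc^4\,bc^6\cdots$, and the coding $a,b\mapsto1$, $c\mapsto 0$ gives
$$\mathbf x=1\,1\,00\,1\,0000\,1\,000000\,1\cdots,$$
with $1$'s exactly at the squares $0,1,4,9,\dots$. Since $\mathbf x$ has arbitrarily long blocks of $0$'s, the least elements for $0<1$ beginning with $0$ and with $1$ are $0^\omega$ and $10^\omega$. For the greatest elements, note that consecutive $1$'s of $\mathbf x$ are separated by $0,2,4,6,\dots$ zeros, each number once. The factor $11$ occurs only at the start, so the greatest element beginning with $1$ is $\mathbf x$. Every occurrence of $01$ is followed by at least four zeros, and $0100001$ occurs exactly once, so the greatest element beginning with $0$ is $\sigma^3\mathbf x=0\,10^4\,10^6\cdots$. All four words are morphic: for the last one use $d\mapsto dbcccc$, $b\mapsto bcc$, $c\mapsto c$ and the coding $d,c\mapsto0$, $b\mapsto1$.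

Two results are available.

(i) The extremal words of all primitive morphic sequences are primitive morphic (L. Zamboni).

(ii) If $\mathbf x$ is a pure morphic binary word, then all extremal words of $\mathbf x$ are morphic.

The talk "Extremal words in the shift orbit closure of a morphic sequence" (https://cs.uwaterloo.ca/~shallit/Talks/rampersad-canadam-2013.pdf) is the source of the following problem. The conjecture is that the extremal words of *any* morphic sequence are morphic, and one is asked to prove or disprove this. Over a one-letter alphabet it is trivially true. Over two letters it is already false.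

> **Theorem A.** There is a binary morphic word $\mathbf x=h(f^\omega(c_1))$, with $h$ a coding and every letter growing under $f$, such that the extremal word $\mathbf l_{0,\,0<1,\,\mathbf x}$, which is the lexicographically least element of $\mathcal S_{\mathbf x}$, is not morphic.

By (ii), this $\mathbf x$ is not pure morphic. So "pure" cannot be omitted in (ii), and "primitive" cannot be weakened to "growing" in (i). Sections 3–9 prove Theorem A. Section 10 proves a positive complement, Theorem B, which is not used for Theorem A.

## 3. Comparing words through many layers of a morphism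

The Thue–Morse computation suggests a first approach. Its first step is general.

**Lemma 1 (desubstitution).** Let $\phi:E^*\to A^*$ be nonerasing and let $\mathbf w'\in E^\omega$. Every $\mathbf y\in\mathcal S_{\phi(\mathbf w')}$ has the form $\sigma^i\phi(\mathbf y')$ with $\mathbf y'\in\mathcal S_{\mathbf w'}$ and $0\le i<|\phi(y'_0)|$. Conversely, every shift of $\phi(\mathbf y')$ with $\mathbf y'\in\mathcal S_{\mathbf w'}$ lies in $\mathcal S_{\phi(\mathbf w')}$.

*Proof.* Each prefix of $\mathbf y$ occurs in $\phi(\mathbf w')$, starting inside the image of some letter $w'_j$. So it is a prefix of $\sigma^i\phi(\sigma^j\mathbf w')$ with $0\le i<|\phi(w'_j)|$. There are finitely many pairs $(i,w'_j)$, so one pair serves infinitely many prefixes. Along a further subsequence the words $\sigma^j\mathbf w'$ converge, to some $\mathbf y'\in\mathcal S_{\mathbf w'}$ with first letter $w'_j$. By continuity $\mathbf y=\sigma^i\phi(\mathbf y')$. For the converse, a factor of $\phi(\mathbf y')$ is a factor of $\phi(u)$ for a factor $u$ of $\mathbf y'$. This $u$ is a factor of $\mathbf w'$,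 so $\phi(u)$ is a factor of $\phi(\mathbf w')$. $\square$

Now let $\mathbf x=h(\mathbf w)$, $\mathbf w=f^\omega(b)$ with $f$ nonerasing. Applying Lemma 1 with $\phi=hf^n$ (note that $hf^n(\mathbf w)=\mathbf x$), we write the extremal word as $\sigma^{i}\,hf^n(Y)$ with $Y\in\mathcal S_{\mathbf w}$. Among the candidates $Y$ with a given first letter we want the one for which $hf^n(Y)$ is least. So for every $n$ we have to compare words through $n$ layers of $f$:
$$Y<_nY'\quad\Longleftrightarrow\quad hf^n(Y)<hf^n(Y').$$
For Thue–Morse all the orders $<_n$ coincide, and the tower of minimal words closes up after one step. More generally one hopes that $<_n$ depends on $n$ in an eventually periodic way. Then, by the pigeonhole principle, the tower returns to the same letter and the same order, and the extremal word satisfies a fixed-point equation. When distinct letters stay distinguishable under $hf^n$ in a suitable sense, the hope is justified. This is how Theorem B is proved.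

The approach stops working at the comparison itself. Suppose $hf^n(u)=1^{p_n}$ and $hf^n(u')=1^{q_n}$ for two different words $u,u'$, and suppose that both images are followed by a $0$. Then the comparison of $hf^n(u\cdots)$ with $hf^n(u'\cdots)$ is the comparison of two lengths, and it is decided only after $\min(p_n,q_n)$ letters. The sequences $p_n=|f^n(u)|$ and $q_n=|f^n(u')|$ are linear recurrences, and the sign of a linear recurrence such as $p_n-q_n$ need not be eventually periodic. We now build a word in which this happens at every level, and in which the least element of $\mathcal S_{\mathbf x}$ has to record all the signs.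

## 4. A morphism with run lengths $2\cdot3^n+\operatorname{Re}(1+2i)^n$

We want $p_n-q_n$ to oscillate irregularly, so we want a complex eigenvalue such as $1+2i$. Lengths are nonnegative, so this eigenvalue has to be hidden under a larger positive one, here $3>|1+2i|=\sqrt5$. The main terms of $p_n$ and $q_n$ then have to cancel in the difference. Let
$$r_n=\operatorname{Re}(1+2i)^n,\qquad p_n=2\cdot3^n+r_n,\qquad q_n=2\cdot3^n-1 .$$
Then $r_0=r_1=1$, $r_{n+1}=2r_n-5r_{n-1}$ (because $1\pm2i$ are the roots of $X^2-2X+5$), and $|r_n|\le5^{n/2}$. The first values are as follows.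

| $n$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 |
|---|---|---|---|---|---|---|---|
| $r_n$ | 1 | 1 | −3 | −11 | −7 | 41 | 117 |
| $p_n$ | 3 | 7 | 15 | 43 | 155 | 527 | 1575 |
| $q_n$ | 1 | 5 | 17 | 53 | 161 | 485 | 1457 |

**Lemma 2 (signs).** For all $n$ we have $r_n\equiv1\pmod 4$. Hence $r_n\notin\{0,-1\}$, $p_n\ne q_n$, and
$$p_n<q_n\iff r_n<0 .$$
For all $a\ge0$ and $b\ge1$, the sequence $k\mapsto r_{a+bk}$ takes both signs infinitely often.

*Proof.* The congruence holds for $n=0,1$, and $2\cdot1-5\cdot1=-3\equiv1\pmod4$ gives the induction. Since $0$ and $-1$ are not $\equiv1$ modulo $4$, $r_n\ne0,-1$. Now $p_n-q_n=r_n+1\neq0$, and this is negative iff $r_n<-1$, that is, iff $r_n<0$.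

For the last claim write $r_N=5^{N/2}\cos(N\vartheta)$ with $\vartheta=\arg(1+2i)$. The number $\vartheta/\pi$ is irrational. Otherwise $(1+2i)^k$ would be real for some $k\ge1$, hence equal to its conjugate $(1-2i)^k$. But $1+2i$ and $1-2i$ have norm $5$, so they are primes of $\mathbb Z[i]$, and they are not associate: the associates of $1+2i$ are $\pm(1+2i)$ and $\pm(2-i)$. Unique factorization in $\mathbb Z[i]$ excludes the equality. So $b\vartheta/(2\pi)$ is irrational, the numbers $(a+bk)\vartheta$ are dense modulo $2\pi$ along every tail $k\ge k_1$, and $\cos$ takes both signs infinitely often along the progression. $\square$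

To realize $p_n$ as a length, we use four words $E_0,E_1,E_2,E_3$ with $f(E_j)=E_jE_{j+1}E_{j+1}$, indices modulo $4$. If the word $E_k$ is weighted by $i^k$, each application of $f$ multiplies the total weight by $1+2i$. The letter-to-letter coding sees only lengths, so $E_k$ must have length $2+\operatorname{Re}(i^k)$, that is, $3,2,1,2$.

**Construction.** Let $B=\{\alpha,\beta,\gamma,\delta,\varepsilon,\zeta,\eta,b,c_1,c_2\}$,
$$E_0=\alpha\beta\beta,\quad E_1=\beta\gamma,\quad E_2=\delta,\quad E_3=\varepsilon\zeta,$$
and
$$\begin{aligned}&f(\alpha)=\alpha\beta\beta,\quad f(\beta)=\beta\gamma,\quad f(\gamma)=\delta\delta,\quad f(\delta)=\delta\varepsilon\zeta\varepsilon\zeta,\quad f(\varepsilon)=\varepsilon\zeta,\quad f(\zeta)=\alpha\beta\beta\alpha\beta\beta,\\ &f(\eta)=\eta\eta\eta,\quad f(b)=\eta\eta b,\quad f(c_1)=c_1c_2,\quad f(c_2)=\alpha\beta\beta\,c_1c_2\,\eta b .\end{aligned}$$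
Let $h(b)=h(c_1)=h(c_2)=0$ and $h=1$ on all other letters, and put $\mathbf x=h(f^\omega(c_1))$.

**Lemma 3 (lengths).** Every letter is growing under $f$. With
$$U_n=hf^n(E_0),\qquad V_n=hf^n(\eta b),\qquad C_n=hf^n(c_1c_2)$$
we have $U_n=1^{p_n}$, $V_n=1^{q_n}0$, $C_0=00$, $C_{n+1}=C_nU_nC_nV_n$, and $\mathbf x=\lim C_n$.

*Proof.* We check $f(E_j)=E_jE_{j+1}E_{j+1}$ one by one: $f(\alpha\beta\beta)=\alpha\beta\beta\cdot\beta\gamma\cdot\beta\gamma$; $f(\beta\gamma)=\beta\gamma\cdot\delta\cdot\delta$; $f(\delta)=\delta\cdot\varepsilon\zeta\cdot\varepsilon\zeta$; $f(\varepsilon\zeta)=\varepsilon\zeta\cdot\alpha\beta\beta\cdot\alpha\beta\beta$. Hence $f^n(E_0)$ is a product of $3^n$ words $E_k$. Let $N_k$ be the number of factors $E_k$ in it. Then $\sum_kN_k=3^n$ and $\sum_kN_ki^k=(1+2i)^n$, because replacing $E_j$ by $E_jE_{j+1}E_{j+1}$ replaces $i^j$ by $i^j+2i^{j+1}=(1+2i)i^j$. Since $|E_k|=2+\operatorname{Re}(i^k)$,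
$$|f^n(E_0)|=\sum_kN_k\bigl(2+\operatorname{Re}(i^k)\bigr)=2\cdot3^n+r_n=p_n .$$
No letter of $f^n(E_0)$ is $b$, $c_1$ or $c_2$, so $U_n=1^{p_n}$.

Next, $f^n(\eta)=\eta^{3^n}$, and $f^n(b)=\eta^{3^n-1}b$ by induction, since $f(\eta^{3^n-1}b)=\eta^{3^{n+1}-3}\eta\eta b$. So $V_n=1^{3^n+3^n-1}0=1^{q_n}0$. From $f(c_1c_2)=c_1c_2\,E_0\,c_1c_2\,\eta b$ we get $C_{n+1}=C_nU_nC_nV_n$. Finally $f^{n+1}(c_1)=f^n(c_1c_2)$, so $\mathbf x=\lim C_n$.

For growth: each $f^n(E_j)$ is a product of $3^n$ nonempty words. So $\delta=E_2$ grows, and with it $\gamma$ and then $\beta$. Since $f(\alpha)=E_0$, $f(\varepsilon)=E_3$ and $f(\zeta)=E_0E_0$, these letters grow. The letters $\eta$ and $b$ grow by the formulas above, $c_2$ because $f(c_2)$ contains $E_0$, and $c_1$ because $f(c_1)$ contains $c_2$. $\square$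

The beginning is $C_1=00\,1^3\,00\,10$, $C_2=C_1\,1^7\,C_1\,1^5\,0$, so
$$\mathbf x=00\,1^3\,00\,10\,1^7\,00\,1^3\,00\,10\,1^5\,0\,1^{15}\cdots$$

We need to see the blocks $C_n$ in all of $\mathbf x$. Let $\nu(i)$ be the exponent of $2$ in $i\ge1$.

**Lemma 4 (factorization).** Let $T_i^{(n)}=V_nV_{n+1}\cdots V_{n+\nu(i)-1}\,U_{n+\nu(i)}$. For every $n\ge0$,
$$\mathbf x=C_nT^{(n)}_1\,C_nT^{(n)}_2\,C_nT^{(n)}_3\cdots.\tag{1}$$
The $i$-th block $C_{n+1}$ of level $n+1$ is $C_nU_nC_nV_n$, and its two $C_n$'s are the blocks number $2i-1$ and $2i$ of level $n$.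

*Proof.* We have $T^{(n)}_{2i-1}=U_n$, because $\nu(2i-1)=0$. Since $\nu(2i)=\nu(i)+1$, we have $T^{(n)}_{2i}=V_nT^{(n+1)}_i$. Therefore
$$C_nT^{(n)}_{2i-1}\,C_nT^{(n)}_{2i}=C_nU_nC_nV_n\,T^{(n+1)}_i=C_{n+1}T_i^{(n+1)} .$$
So the infinite product on the right of (1) is the same word for all $n$. This common word begins with $C_n$ for every $n$, so it is $\mathbf x$. The displayed identity also gives the statement on blocks. $\square$

For instance, at level $0$ the fillers are $T_1=1^3$, $T_2=10\,1^7$, $T_3=1^3$, $T_4=10\,1^5 0\,1^{15}$, in agreement with the prefix printed above.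

## 5. The least element of $\mathcal S_{\mathbf x}$

Let us look for the least element by hand, with $0<1$. It begins with $00$. In (1) with $n=0$, the block $00$ is followed by $111$ or by $10$, and the smaller choice is $10$, because $q_0=1<3=p_0$. After $00\,10$, which ends a block $C_1$, there follows $U_1=1^7$ and then a $0$, or $V_1=1^50$. As $0$ is smaller than $1$, the shorter run wins, so we take $1^50$. We are now at the end of a block $C_2$, and the choice is between $1^{15}0$ and $1^{17}0$. This time $U_2$ wins, and after it we must read $C_2V_2$ before we reach the end of a block $C_3$. This is the general pattern: the sign of $r_n$ decides the choice at level $n$.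

**Proposition 5.** Let $S_n=U_nC_nV_n$ if $p_n<q_n$, and $S_n=V_n$ if $q_n<p_n$. Put $L_n=00\,S_0S_1\cdots S_{n-1}$ and $\mathbf l=\lim L_n$. Then $\mathbf l=\min\mathcal S_{\mathbf x}=\mathbf l_{0,\,0<1,\,\mathbf x}$.

**Step 1: $\mathbf l$ belongs to $\mathcal S_{\mathbf x}$.** It suffices to show that $L_n$ is a suffix of $C_n$. This holds for $L_0=C_0=00$. If $L_n$ is a suffix of $C_n$, then $L_{n+1}=L_nS_n$ is a suffix of $C_nS_n$. This word is $C_nU_nC_nV_n=C_{n+1}$ or $C_nV_n$, and both are suffixes of $C_{n+1}$.

**Step 2: no factor of $\mathbf x$ beats $L_n$.** We prove by induction the following claim $P(n)$. *Let $x'$ be a suffix of $\mathbf x$ beginning with $00$. Then either* (a) *the prefix of length $|L_n|$ of $x'$ is $>L_n$, or* (b) *$x'$ begins with $L_n$, and this occurrence of $L_n$ ends where some block $C_n$ of* (1) *ends.*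

For $n=0$: each $V_k$ and each $U_k$ begins with $1$, so each $T^{(0)}_i$ begins and ends with $1$ and does not contain $00$. Hence the occurrences of $00$ in $\mathbf x$ are exactly the blocks $C_0$, and (b) holds.

Assume $P(n)$. If (a) holds for $n$, it holds for $n+1$, since $L_{n+1}$ begins with $L_n$. Otherwise (b) holds, with block number $i$ say, so $x'=L_nT^{(n)}_iC_n\cdots$. By Lemma 4:

- if $i$ is odd, $x'=L_nU_nC_nV_n\cdots$, and this $V_n$ ends the $\frac{i+1}2$-th block $C_{n+1}$;
- if $i$ is even, $x'=L_nV_n\cdots$, and this $V_n$ ends the $\frac i2$-th block $C_{n+1}$.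

Suppose $p_n<q_n$. Then $L_{n+1}=L_nU_nC_nV_n=L_n1^{p_n}0\cdots$, because $C_n$ begins with $0$. If $i$ is odd, (b) holds for $n+1$. If $i$ is even, $x'$ begins with $L_n1^{q_n}$ and $q_n>p_n$, so $x'$ first differs from $L_{n+1}$ right after $L_n1^{p_n}$, where it has $1$ against $0$. This gives (a).

Suppose $q_n<p_n$. Then $L_{n+1}=L_nV_n=L_n1^{q_n}0$. If $i$ is even, (b) holds for $n+1$. If $i$ is odd, $x'$ begins with $L_n1^{p_n}$ and $p_n>q_n$, so it has $1$ against $0$ right after $L_n1^{q_n}$, and (a) holds. This proves $P(n+1)$.

**Step 3: conclusion.** A factor of $\mathbf x$ of length $|L_n|$ is a prefix of a suffix of $\mathbf x$. If that suffix begins with $00$, the factor is $\ge L_n$ by $P(n)$. If it begins with $01$ or $1$, the factor exceeds $L_n$ within the first two letters. So every $\mathbf y\in\mathcal S_{\mathbf x}$ has its prefix of length $|L_n|$ at least $L_n$, for every $n$, hence $\mathbf y\ge\mathbf l$. As $\mathbf l\in\mathcal S_{\mathbf x}$ begins with $0$, the proposition is proved. $\square$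

## 6. Runs and levels in $\mathbf l$

By Lemma 2 the choices in the construction of $\mathbf l$ are not eventually periodic. This alone does not show that $\mathbf l$ is not morphic: a morphism that produces $\mathbf l$ need not have anything to do with our $f$. We need a feature of $\mathbf l$ that any presentation must respect. A *run* is a maximal block of consecutive $1$'s, and the feature is the sequence of first long runs.

**Lemma 6.** Every run of $\mathbf l$ has length $p_k$ or $q_k$ for some $k$. This $k$ is determined by the length; call it the *level* of the run. As the level tends to infinity,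
$$\frac{\text{length}}{2\cdot3^{\text{level}}}\longrightarrow1 .$$
Moreover, with $\mu_N=\min(p_N,q_N)$,
$$\text{for all }N\ge0,\text{ the first run of level}\ge N\text{ in }\mathbf l\text{ has length }\mu_N.\tag{2}$$

*Proof.* The words $C_n$ begin and end with $0$, by Lemma 3. So the runs of $C_{n+1}=C_n\,1^{p_n}\,C_n\,1^{q_n}0$ are those of the two copies of $C_n$, one of length $p_n$ and one of length $q_n$. By induction all runs of $C_n$ have length $p_k$ or $q_k$ with $k<n$. By Step 1 of Proposition 5, $L_n$ is a suffix of $C_n$. It begins with $0$, so its runs are runs of $C_n$. Every run of $\mathbf l$ is a run of some $L_n$, since each $L_n$ ends with $0$.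

The numbers $p_k,q_k$ lie in $I_k=[2\cdot3^k-5^{k/2},\,2\cdot3^k+5^{k/2}]$. We have $4\cdot3^k>(1+\sqrt5)\,5^{k/2}$, because $4>1+\sqrt5$ and $3>\sqrt5$. This says $2\cdot3^{k+1}-5^{(k+1)/2}>2\cdot3^k+5^{k/2}$, so the intervals $I_k$ are pairwise disjoint and increase with $k$. They lie in $[1,\infty)$ as $2\cdot3^k-5^{k/2}\ge3^k\geq 1$. So the level is determined by the length, and the ratio tends to $1$ because $5^{k/2}/3^k\to0$.

For (2), write $\mathbf l=L_NS_N\cdots$. The word $L_N$ contains only runs of level $<N$ and ends with $0$. The word $S_N$ begins with $1^{p_N}0$ if $p_N<q_N$ (since $C_N$ begins with $0$), and with $1^{q_N}0$ otherwise. So the next run has length $\mu_N$ and level $N$. $\square$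

The plan is now as follows. In a morphic word, long runs arise from shorter runs by iterating a morphism, so their lengths have the form $u^TM^kv$ with an integer matrix $M$. We shall show that, if $\mathbf l$ were morphic, the first run of level $\ge n+km$ would have length $u^TM^kv$ with fixed $u,v$, for a suitable $m\geq 1$ and all large $k$. Then $k\mapsto\min(p_{n+km},q_{n+km})$ would be a linear recurrence, and this contradicts Lemma 2.

## 7. The growth of $u^TM^kv$ for nonnegative integer matrices

To follow the levels of growing runs we need precise asymptotics, and they have to be free of oscillation. For $M=\begin{pmatrix}0&2\\1&0\end{pmatrix}$ the upper left entry of $M^k$ is $1,0,2,0,4,0,\dots$, which has no asymptotics of the form $Ck^d\lambda^k$. But $M^2=2I$, and the entries of $M^{2k}$ are $2^k$ or $0$. Passing to a power always helps.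

**Lemma 7.** Let $M$ be a square matrix of nonnegative integers. There is $Q\ge1$ such that for all nonnegative integer vectors $u,v$ the sequence $k\mapsto u^TM^{Qk}v$ is either $0$ for all large $k$, or $\sim Ck^d\lambda^k$ with $C>0$, $d\in\mathbb N$, $\lambda\ge1$.

Call a sequence $(a_k)_{k\ge0}$ of nonnegative reals *regular* if it is eventually $0$, or $a_k\sim Ck^d\lambda^k$ with $C>0$, $d\in\mathbb N$, $\lambda>0$. Nonnegative linear combinations of regular sequences are regular (the fastest growth wins, and equal growths add up). If $(a_k)$ is regular, so is the shifted sequence $0,a_0,a_1,\dots$.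

**Step 1: convolutions of regular sequences are regular.** Let $a,b$ be regular and $(a*b)_k=\sum_{j=0}^ka_jb_{k-j}$. If one of them is eventually $0$, then $a*b$ is a finite nonnegative combination of shifts of the other. Otherwise let $a_k\sim Ak^s\lambda^k$ and $b_k\sim Bk^t\kappa^k$, and by symmetry let $\lambda\ge\kappa$.

Let $\lambda>\kappa$. For $k\ge1$,
$$\frac{(a*b)_k}{k^s\lambda^k}=\sum_{j=0}^kb_j\lambda^{-j}\cdot\frac{a_{k-j}}{k^s\lambda^{k-j}} .$$
For fixed $j$ the last fraction tends to $A$ as $k\to\infty$. There is $A'$ with $a_m\le A'(1+m)^s\lambda^m$ for all $m$, so the fraction is at most $A'(1+k)^s/k^s\le2^sA'$. Since $\kappa<\lambda$, $\sum_jb_j\lambda^{-j}<\infty$. Dominated convergence gives $(a*b)_k\sim A\bigl(\sum_jb_j\lambda^{-j}\bigr)k^s\lambda^k$, and the constant is positive because $b_j>0$ for large $j$.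

Let $\lambda=\kappa$. Write $a_j\lambda^{-j}=Aj^s+\epsilon_j(1+j)^s$ and $b_j\lambda^{-j}=Bj^t+\epsilon_j'(1+j)^t$ with $\epsilon_j,\epsilon'_j\to0$ and the convention $0^0=1$. Multiplying out,
$$\lambda^{-k}(a*b)_k=AB\sum_{j=0}^kj^s(k-j)^t+R_k .$$
Each of the three remaining products in the $j$-th term contains a factor $\epsilon_j$ or $\epsilon'_{k-j}$. Since $\epsilon,\epsilon'$ are bounded,
$$|R_k|\le\mathrm{const}\cdot(1+k)^{s+t}\sum_{j\le k}\bigl(|\epsilon_j|+|\epsilon_j'|\bigr)=o(k^{s+t+1}),$$
because the Cesàro means of a null sequence tend to $0$. The main sum is a Riemann sum, $\sum_{j=0}^kj^s(k-j)^t\sim k^{s+t+1}\int_0^1x^s(1-x)^t\,dx$, and the integral is positive. So $(a*b)_k\sim \mathrm{const}\cdot k^{s+t+1}\lambda^k$ with a positive constant.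

**Step 2: choice of $Q$.** View $M$ as a weighted digraph, with an edge from $x$ to $y$ of weight $M_{xy}$ whenever $M_{xy}>0$. For a strongly connected class $K$ containing an edge, the diagonal block $M_K$ is irreducible. Let $h_K$ be its period. Two textbook facts: up to a permutation, $(M_K)^{h_K}$ is a direct sum of primitive matrices (matrices some power of which is entrywise positive), and powers of primitive matrices are primitive. Let $Q\ge1$ be a common multiple of all $h_K$, and $M'=M^Q$. A walk of $M$ that starts and ends in $K$ stays in $K$, so the diagonal block of $M'$ on $K$ is $(M_K)^Q$, a direct sum of primitive matrices. Walks of $M'$ come from walks of $M$, so classes of $M'$ are contained in classes of $M$. Hence every strongly connected class of $M'$ either has a primitive diagonal block or is a single vertex without loop.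

If $K$ is a class of $M'$ and $x,y\in K$, then $k\mapsto\bigl((M'_K)^k\bigr)_{xy}$ is regular. In the primitive case it is $\sim c\rho^k$ with $c,\rho>0$ by the Perron–Frobenius theorem. In the other case it is $1,0,0,\dots$.

**Step 3: decomposition of walks.** The entry $(M'^k)_{xy}$ is the weighted number of walks of length $k$ from $x$ to $y$. A walk never returns to a class that it has left. So it visits a chain of distinct classes $K_0,\dots,K_m$ and passes from $K_i$ to $K_{i+1}$ by a connecting edge $(y_i,x_{i+1})$ with $y_i\in K_i$, $x_{i+1}\in K_{i+1}$. With $x_0=x$ and $y_m=y$,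
$$(M'^k)_{xy}=\sum\ \prod_{i=0}^{m-1}M'_{y_ix_{i+1}}\ \sum_{k_0+\dots+k_m=k-m}\ \prod_{i=0}^m\bigl((M'_{K_i})^{k_i}\bigr)_{x_iy_i},$$
where the outer sum is over the finitely many possible chains and connecting edges. The inner sum is a convolution of $m+1$ regular sequences, shifted $m$ times. By Steps 1 and 2, $k\mapsto(M'^k)_{xy}$ is regular, and so is the nonnegative combination $u^TM'^kv$. If it is not eventually $0$, it is $\sim Ck^d\lambda^k$ with $C>0$, so it is a positive integer for large $k$. Hence it is $\ge1$ for large $k$, and $\lambda\ge1$. $\square$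

## 8. How long runs arise in a hypothetical presentation of $\mathbf l$

From here to the end of Section 9 we assume, for contradiction, that $\mathbf l$ is morphic: $\mathbf l=\chi(w)$, $w=g^\omega(e)$, with $g:D^*\to D^*$ a morphism, possibly erasing, $g(e)=eu$ with $u$ nonempty, $|g^n(e)|\to\infty$, and $\chi:D\to\{0,1\}$ a coding. Since $g(w)=w$, $g$ maps $\mathrm{alph}(w)^*$ into itself, so we may assume that all letters of $D$ occur in $w$.

As a running example, separate from $\mathbf l$, take $g(e)=eze$, $g(z)=zzz$, $\chi(e)=0$, $\chi(z)=1$, so that $w=e\,z\,e\,z^3\,e\,z\,e\,z^9\,e\cdots$.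

**Step 1: pass to a power of $g$, so that it is decided after one application whether a letter ever produces a $0$.** The map $F(X)=\bigcup_{y\in X}\mathrm{alph}(g(y))$ acts on the finite set of subsets of $D$, and $\mathrm{alph}(g^k(y))=F^k(\{y\})$. Some power of a self-map of a finite set is idempotent, so choose $P\ge1$ with $F^{2P}=F^P$ and put $G=g^P$. Then
$$\mathrm{alph}(G^k(y))=\mathrm{alph}(G(y))\quad(k\ge1),\qquad w=G^\omega(e)=G(w),\qquad \mathbf l=H(w)\ \text{ with } H=\chi\circ G .$$

**Step 2: split the letters into those that produce zeros and those that do not.** Let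
$$D_1=\{y\in D:H(y)\in1^*\},\qquad D_0=D\setminus D_1 .$$
Here $1^*$ includes the empty word. By Step 1, for each $k\ge1$ the word $\chi G^k(y)$ contains $0$ if and only if $y\in D_0$. Two consequences follow.

If $y\in D_1$, then $G(y)\in D_1^*$, because for any letter $y'$ of $G(y)$ the word $\chi G(y')$ is a factor of $\chi G^2(y)\in1^*$. If $y\in D_0$, then $G(y)$ contains a letter of $D_0$, because $\chi G^2(y)=H(G(y))$ contains $0$, so some letter $y'$ of $G(y)$ has a $0$ in $H(y')$.

The word $\mathbf l=H(w)$ contains infinitely many $0$'s, so $w$ contains infinitely many letters of $D_0$. Also $e\in D_0$, since otherwise $G^k(e)\in D_1^*$ for all $k$ and $w\in D_1^\omega$. So we can write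
$$w=d_0z_0\,d_1z_1\,d_2z_2\cdots,\qquad d_i\in D_0,\ z_i\in D_1^*,\ d_0=e .$$
For $y\in D_0$ let $H(y)=1^{a_y}0\cdots01^{b_y}$, where the first and the last $0$ are displayed (possibly the same), and let $G(y)=A_y\,\mathrm{fi}(y)\cdots\mathrm{la}(y)\,B_y$, where $\mathrm{fi}(y)$ and $\mathrm{la}(y)$ are the first and the last $D_0$-letter (possibly the same occurrence) and $A_y,B_y\in D_1^*$.

In the example $P=1$ works, $D_0=\{e\}$, $D_1=\{z\}$, $H(e)=010$, $H(z)=111$, $a_e=b_e=0$, and $A_e,B_e$ are empty.

**Step 3: identify the runs with gaps between $D_0$-letters.** All zeros of $\mathbf l=H(d_0)H(z_0)H(d_1)H(z_1)\cdots$ lie in the words $H(d_i)$. Two consecutive zeros lie either in the same $H(d_i)$, or they are the last $0$ of $H(d_i)$ and the first $0$ of $H(d_{i+1})$. So there are two kinds of runs. Those strictly between two $0$'s of one $H(y)$, $y\in D_0$, have only finitely many lengths. The others are, for each $i$ with $\ell_i>0$, the run of *gap* $i$, of length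
$$\ell_i=b_{d_i}+|H(z_i)|+a_{d_{i+1}} .$$
The runs of gaps appear in $\mathbf l$ in the order of $i$. There is no initial run, since $\mathbf l$ begins with $0$. The *level* of gap $i$ is the level of its run. A gap with $\ell_i=0$ has no run and no level.

**Step 4: each gap has a child.** Let $\varphi_1(i)$ be the index of the last $D_0$-letter of $G(d_i)$ in $w=G(w)=G(d_0)G(z_0)G(d_1)\cdots$. By Step 2, $G(z_i)$ contains no $D_0$-letter and $G(d_{i+1})$ contains one. So gap $\varphi_1(i)$ consists of the left letter, the word in between and the right letter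
$$\bigl(\mathrm{la}(d_i),\ B_{d_i}\,G(z_i)\,A_{d_{i+1}},\ \mathrm{fi}(d_{i+1})\bigr).$$
The map $\varphi_1$ is strictly increasing, since every $G(d_j)$ contains a $D_0$-letter. Moreover $\varphi_1(0)\ge1$. Otherwise $G(e)=e\zeta'$ with $\zeta'\in D_1^*$, so $w=e\,\zeta'\,G(\zeta')\,G^2(\zeta')\cdots$ would contain a single $D_0$-letter. It follows that $\varphi_1(i)>i$ for all $i$.

Consider a gap $k$ that is not in the image of $\varphi_1$. Its left letter $d_k$ lies in some $G(d_j)$ and is not the last $D_0$-letter there, so the whole gap lies inside $G(d_j)$. Hence only finitely many triples occur for gaps outside $\varphi_1(\mathbb N)$.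

In the example, $G(d_i)=eze$ contains the letters $d_{2i},d_{2i+1}$, so $\varphi_1(i)=2i+1$. The gaps outside the image are the even ones, all with triple $(e,z,e)$.

**Step 5: express gap lengths by matrix powers.** Attach to gap $i$ the vector
$$v_i=\mathbf e_{(d_i,d_{i+1})}+\mathrm{Parikh}(z_i)\in\mathbb N^{(D_0\times D_0)\cup D_1},$$
where $\mathrm{Parikh}(z)$ counts the letters of $z$. By Step 4, $v_{\varphi_1(i)}=M_1v_i$, where $M_1$ is the nonnegative integer matrix with
$$\mathbf e_{(d,d')}\mapsto\mathbf e_{(\mathrm{la}(d),\mathrm{fi}(d'))}+\mathrm{Parikh}(B_dA_{d'}),\qquad\mathbf e_z\mapsto\mathrm{Parikh}(G(z)) .$$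
Also $\ell_i=u^Tv_i$ with $u_{(d,d')}=b_d+a_{d'}$ and $u_z=|H(z)|$.

Let $Q$ be as in Lemma 7 for $M_1$, and put $M=M_1^Q$, $\varphi=\varphi_1^Q$. Then $v_{\varphi(i)}=Mv_i$, $\varphi$ is strictly increasing, and $\varphi(i)>i$. So every gap is uniquely $\varphi^t(j)$ with $j\notin\varphi(\mathbb N)$ and $t\ge0$. For $j\notin\varphi(\mathbb N)$ we have $j=\varphi_1^s(j')$ with $s<Q$ and $j'\notin\varphi_1(\mathbb N)$, so by Step 4 only finitely many vectors $v_j$ occur for such $j$. Call these vectors *types*, and write $v_\tau$ for the vector of type $\tau$. The gap $\varphi^t(j)$ has the type $\tau$ of $j$ and *age* $t$, and its length is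
$$\ell_\tau(t)=u^TM^tv_\tau .$$

In the example there is one type, $v=\mathbf e_{(e,e)}+\mathbf e_z$. The matrix fixes $\mathbf e_{(e,e)}$ and triples $\mathbf e_z$, so one can take $Q=1$, and the gap of age $t$ has length $3\cdot3^t$.

**Step 6: levels grow by a constant per generation.** Call a type $\tau$ unbounded if $\ell_\tau$ is unbounded. Let $\tau$ be unbounded. By Lemma 7, $\ell_\tau(t)\sim Ct^d\lambda^t$ with $C>0$, $\lambda\ge1$. As $\ell_\tau$ is unbounded, $\lambda>1$ or $d\ge1$, so $\ell_\tau(t)\to\infty$, and $\ell_\tau(t+1)/\ell_\tau(t)\to\lambda$. For large $t$ we have $\ell_\tau(t)>0$. This is then the length of an actual run of $\mathbf l$, and its level $\Lambda_\tau(t)$ is defined. By Lemma 6, $\Lambda_\tau(t)\to\infty$ and $\ell_\tau(t)/(2\cdot3^{\Lambda_\tau(t)})\to1$. Dividing for $t+1$ and $t$,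
$$3^{\Lambda_\tau(t+1)-\Lambda_\tau(t)}\to\lambda\ge1 .$$
The exponents are integers, so they are eventually equal to a constant integer $m_\tau\ge0$, and $m_\tau\ge1$ because $\Lambda_\tau(t)\to\infty$. There are finitely many types. Hence there is $t_0$ such that for all unbounded $\tau$ and all $t\ge t_0$,
$$\ell_\tau(t)>0,\qquad\Lambda_\tau(t+1)=\Lambda_\tau(t)+m_\tau .$$
Unbounded types exist: by (2) the runs of $\mathbf l$ have unbounded lengths, while runs inside the words $H(y)$ and gaps of bounded types have only finitely many lengths. Let $m=\max m_\tau$ over the unbounded types.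

## 9. The first long run, and the Skolem–Mahler–Lech theorem

Different types climb the levels at different speeds. We show that the first run of high level belongs to a gap of the fastest kind, and that it is always in the same line of descent.

**Step 7: high gaps have high ancestors.** Choose $\kappa$ larger than the levels of all runs inside the words $H(y)$, of all gaps of bounded types, and of all gaps of unbounded types with age $\le t_0$. This is possible, as only finitely many lengths are involved. Let $\Gamma_n$ be the set of gaps of level $\ge n$. For $n\ge\kappa$, Step 6 gives the following.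

- Each run of level $\ge n$ is the run of a gap $i\in\Gamma_n$ of an unbounded type $\tau$ and age $>t_0$. Write $m_i$ for $m_\tau$.
- For such $i$, $\mathrm{level}(\varphi^k(i))=\mathrm{level}(i)+k\,m_i$ for all $k\ge0$.
- Such an $i$ has a parent $\varphi^{-1}(i)$, of age $\ge t_0$ and level $\mathrm{level}(i)-m_i\ge\mathrm{level}(i)-m$.

By the last point $\Gamma_{n+m}\subseteq\varphi(\Gamma_n)$ for $n\ge\kappa$. By induction on $k$, through $\Gamma_{n+(k+1)m}\subseteq\varphi(\Gamma_{n+km})$,
$$\Gamma_{n+km}\subseteq\varphi^k(\Gamma_n)\qquad(n\ge\kappa,\ k\ge0).\tag{3}$$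

**Step 8: locate the first run of level $\ge n+km$.** Fix $n\ge\kappa$. Let $j^*$ be the least element of $\Gamma_n$ with $m_{j^*}=m$. It exists: some gap has a type with $m_\tau=m$, and its descendants under $\varphi$ have the same type and levels tending to infinity. Then $\mathrm{level}(\varphi^k(j^*))=\mathrm{level}(j^*)+km$, so $\varphi^k(j^*)\in\Gamma_{n+km}$ for all $k\ge0$.

Suppose that $\Gamma_{n+km}$ contains an element smaller than $\varphi^k(j^*)$. By (3) it is $\varphi^k(j)$ with $j\in\Gamma_n$, and $j<j^*$ because $\varphi$ is increasing. By the choice of $j^*$, $m_j\le m-1$. From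
$$n+km\le\mathrm{level}(\varphi^k(j))=\mathrm{level}(j)+km_j\le\mathrm{level}(j)+k(m-1)$$
we get $\mathrm{level}(j)\ge n+k$. There are only finitely many $j<j^*$, so this is impossible for all $k\ge k_0$, with a suitable $k_0$.

So for $k\ge k_0$ the gap $\varphi^k(j^*)$ is the least element of $\Gamma_{n+km}$. All runs of level $\ge n+km$ are runs of gaps, and they appear in the order of the gap indices. Hence the first run of level $\ge n+km$ in $\mathbf l$ is that of gap $\varphi^k(j^*)$, and (2) gives
$$\min(p_{n+km},q_{n+km})=\mu_{n+km}=\xi_k:=u^TM^kv_{j^*}\qquad(k\ge k_0).\tag{4}$$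

**Step 9: a minimum that oscillates is not a linear recurrence.** We recall the Skolem–Mahler–Lech theorem: *the zero set of a linear recurrence sequence over a field of characteristic $0$ is the union of a finite set and finitely many infinite arithmetic progressions.* For example, $2^k+(-2)^k$ vanishes exactly at the odd $k$.

The sequence $\xi_k$ is an integer linear recurrence sequence in $k$ by the Cayley–Hamilton theorem. So are $p_{n+km}$ and $q_{n+km}$, and hence the differences $\xi_k-p_{n+km}$ and $\xi_k-q_{n+km}$. By (4), every $k\ge k_0$ is a zero of one of the two differences, so one of them has infinitely many zeros. By the theorem its zero set contains a progression $\{a+bk':k'\ge0\}$ with $b\ge1$. Increasing $a$, we may assume $a\ge k_0$. Put $N_{k'}=n+(a+bk')m$. By (4), the minimum of $p_{N_{k'}}$ and $q_{N_{k'}}$ is, for all $k'$, attained at the same one of the two. Since $p_N\neq q_N$ and $p_N<q_N\iff r_N<0$, the sign of $r_{N_{k'}}$ is constant in $k'$. But $N_{k'}=(n+am)+(bm)k'$ runs through an arithmetic progression with difference $bm\ge1$, and by Lemma 2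 both signs occur infinitely often. This is a contradiction. So $\mathbf l$ is not morphic, Theorem A is proved, and the conjecture is false. $\blacksquare$

## 10. Orders that become periodic: morphisms that keep their rank

We return to the approach of Section 3 and ask under which condition it succeeds.

**Definition (rank, elementary).** For a morphism $\gamma:X^*\to Y^*$ let $\mathrm{rk}(\gamma)$ be the least $|E|$ such that $\gamma=\delta\epsilon$ for some morphisms $\epsilon:X^*\to E^*$, $\delta:E^*\to Y^*$. Call $\gamma$ *elementary* if $\mathrm{rk}(\gamma)=|X|$.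

For example, $a\mapsto01$, $b\mapsto0101$ has rank $1$, as it factors through one letter by $a\mapsto c$, $b\mapsto cc$, $c\mapsto 01$. The Thue–Morse morphism is elementary: a factorization through one letter would make $01$ and $10$ powers of a common word.

Elementary morphisms are nonerasing: if $\gamma(c)$ is empty, then $\gamma$ factors through $X\setminus\{c\}$. For $f:B^*\to B^*$ and a coding $h:B\to A$, both $\mathrm{rk}(f^n)$ and $\mathrm{rk}(hf^n)$ are nonincreasing in $n$, because $f^n=\delta\epsilon$ gives $f^{n+1}=\delta(\epsilon f)$, and likewise for $hf^n$. Also $\mathrm{rk}(hf^n)\le\mathrm{rk}(f^n)$, because $f^n=\delta\epsilon$ gives $hf^n=(h\delta)\epsilon$.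

> **Theorem B.** Let $w=f^\omega(b)\in B^\omega$, where all letters of $B$ occur in $w$ and $f$ is growing, and let $\mathbf x=h(w)$ with $h:B\to A$ a coding such that $\mathrm{rk}(hf^n)=\mathrm{rk}(f^n)$ for all large $n$. Then all extremal words of $\mathbf x$ are morphic. In particular ($h=\mathrm{id}$), for every pure morphic word $\mathbf x=f^\omega(b)$, over any alphabet, all of whose letters are growing under $f$, all extremal words are morphic.

By Theorem A the rank hypothesis cannot be dropped. One can see directly how the word of Section 4 violates it. There $hf^n$ maps into $\{0,1\}^*$, so $\mathrm{rk}(hf^n)\le2$. On the other hand, the letter-count vectors of $E_0,\dots,E_3$ are linearly independent, and on their span the matrix of $f$ acts by $E_j\mapsto E_j+2E_{j+1}$. This is a circulant with eigenvalues $1+2\zeta$, $\zeta^4=1$, that is, $3,\ 1+2i,\ -1,\ 1-2i$, all nonzero. So the matrix of $f^n$ has rank at least $4$, and since a factorization through $E$ factors this matrix through $\mathbb R^{E}$, $\mathrm{rk}(f^n)\ge4$ for all $n$.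

Theorem B requires all letters to be growing. Nothing is claimed here about pure morphic words over three or more letters with non-growing letters.

**Lemma 8** (Ehrenfeucht–Rozenberg)**.** An elementary morphism $\gamma:E^*\to A^*$ is injective on $E^\omega$.

*Proof.* Among all counterexamples take one with $\sum_c|\gamma(c)|$ minimal, and $Y\ne Y'$ with $\gamma(Y)=\gamma(Y')$. Cancel the common prefix of $Y$ and $Y'$ (its image cancels as well) to get $Y=eY_1$, $Y'=e'Y_1'$ with $e\ne e'$. One of $\gamma(e),\gamma(e')$ is a prefix of the other; say $\gamma(e')=\gamma(e)t$. If $t$ is empty, $\gamma(e)=\gamma(e')$ and $\gamma$ factors through $E\setminus\{e'\}$, a contradiction.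

Let $t$ be nonempty. Put $\epsilon(e')=ee'$ and $\epsilon(c)=c$ for $c\ne e'$; put $\gamma_1(e')=t$ and $\gamma_1(c)=\gamma(c)$ for $c\ne e'$. Then $\gamma=\gamma_1\epsilon$, so $\gamma_1$ is elementary: a factorization of $\gamma_1$ through a smaller alphabet would give one of $\gamma$. Its total length is smaller, since $\gamma(e)$ is nonempty. Moreover $\gamma_1(\epsilon(Y))=\gamma_1(\epsilon(Y'))$. Here $\epsilon(Y)=e\,\epsilon(Y_1)$ and $\epsilon(Y')=e\,e'\,\epsilon(Y_1')$. No word $\epsilon(c)$ begins with $e'$ (for $c=e'$ it begins with $e\neq e'$), so $\epsilon(Y_1)$ does not begin with $e'$ and $\epsilon(Y)\ne\epsilon(Y')$. This contradicts minimality. $\square$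

**Lemma 9.** If $\phi:E^*\to A^*$ and $G:E^*\to E^*$ are nonerasing, $v\in E^*$ is nonempty, and $\Pi\in A^*$, then $\mathbf y=\Pi\,\phi(v)\,\phi(G(v))\,\phi(G^2(v))\cdots$ is morphic.

*Proof.* Absorbing $\phi(v)$ into $\Pi$ and replacing $v$ by $G(v)$, we may assume that $\Pi=\pi_0\cdots\pi_r$ is nonempty. Use letters $(c,j)$ for $c\in E$, $0\le j<|\phi(c)|$, and new letters $\hat0,\dots,\hat r$. Let $\mathrm{bl}(c)=(c,0)(c,1)\cdots(c,|\phi(c)|-1)$, extended to a morphism. Define
$$\tau((c,0))=\mathrm{bl}(G(c)),\qquad\tau(\hat0)=\hat0\,\hat1\cdots\hat r\,\mathrm{bl}(v),$$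
and let $\tau$ erase the letters $(c,j)$ with $j\ge1$ and $\hat s$ with $s\ge1$. Then $\tau\circ\mathrm{bl}=\mathrm{bl}\circ G$, so $\tau^n(\hat0)=\hat0\cdots\hat r\,\mathrm{bl}(v)\,\mathrm{bl}(G(v))\cdots\mathrm{bl}(G^{n-1}(v))$, whose length tends to infinity. So $\tau^\omega(\hat0)=\hat0\cdots\hat r\,\mathrm{bl}(v)\,\mathrm{bl}(G(v))\cdots$ is pure morphic. The coding that sends $\hat s$ to $\pi_s$ and $(c,j)$ to the $j$-th letter of $\phi(c)$, counted from $0$, maps it to $\mathbf y$. $\square$

*Proof of Theorem B.* In the second statement, restricting $f$ to the letters that occur in $w=\mathbf x$ puts us in the situation of the first one with $h=\mathrm{id}$. So we prove the first.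

**Step 1: replace $f$ by a morphism on the right number of letters.** The purpose is to have injectivity at all levels. Replacing $f$ by a power changes neither $w$ nor the hypotheses. Both ranks are nonincreasing, hence eventually constant, and eventually equal. So we may assume $\mathrm{rk}(f^n)=\mathrm{rk}(hf^n)=r$ for all $n\ge1$. Write $f=\psi\pi$ with $\pi:B^*\to E^*$, $\psi:E^*\to B^*$, $|E|=r$, and put
$$g=\pi\psi:E^*\to E^*,\qquad\theta=h\psi:E^*\to A^* .$$
For $n\ge0$, $\theta g^n\pi=h(\psi\pi)^{n+1}=hf^{n+1}$ has rank $r$. So $\theta g^n$ cannot factor through fewer than $r$ letters, that is, $\theta g^n$ is elementary. Hence $\theta g^n$ is nonerasing, and injective on $E^\omega$ by Lemma 8. Consequently $g$ is nonerasing and injective on $E^\omega$ (use $\theta g$). Moreover $\psi(e)$ is nonempty for each $e\in E$ because $\theta(e)$ is. From $\psi g^n=f^n\psi$ and the growth of $f$ we get $|\psi g^n(e)|\to\infty$, so $g$ is growing.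

Replacing $f$ by $f^q=\psi\,(g^{q-1}\pi)$, with the same $\psi$ and with $g^{q-1}\pi$ in place of $\pi$, replaces $g$ by $g^q$. So we may also assume $|g(e)|\ge2$ for all $e\in E$.

Let $w'=\pi(w)$. Then $\psi(w')=f(w)=w$, so $w'$ is infinite; $g(w')=\pi f(w)=w'$; and $\theta(w')=h(w)=\mathbf x$. Let $\mathcal S'=\mathcal S_{w'}$. Lemma 1 applies to $\theta$ with $\theta(w')=\mathbf x$, and to $g$ with $g(w')=w'$.

**Step 2: the orders $<_n$ are eventually periodic in $n$.** Fix $\rho$. For $n\ge0$ put $Y<_nY'$ iff $\theta g^n(Y)<_\rho\theta g^n(Y')$. By injectivity this is a total order on $E^\omega$. On the compact set $\{(Y,Y')\in E^\omega\times E^\omega:Y_0\ne Y_0'\}$ the lengths of the longest common prefixes of $g(Y),g(Y')$ and of $\theta(Y),\theta(Y')$ are finite (again by injectivity) and locally constant. Hence they are bounded by some $K$. Let $W=K+1$, and let $\mathcal P$ be the finite set of pairs $(s,s')\in E^W\times E^W$ with $s_0\ne s_0'$.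

Let $(s,s')\in\mathcal P$, $Y\in sE^\omega$, $Y'\in s'E^\omega$. The longest common prefix of $g(Y),g(Y')$ has length $c\le K<W\le|g(s)|,|g(s')|$. So the first difference is visible in $g(s),g(s')$, and $c$ depends only on $(s,s')$. As $|g(s)|,|g(s')|\ge2W\ge c+W$, the pair $\Theta(s,s')$ of the length-$W$ factors of $g(s)$ and $g(s')$ starting at position $c$ is defined. Its two members have different first letters, so it lies in $\mathcal P$.

Let $\mathrm{sgn}_n(s,s')$ be the result of the comparison of $Y$ and $Y'$ under $<_n$. For $n=0$ it depends only on $(s,s')$, because $\theta(Y)$ and $\theta(Y')$ differ at a position $\le K<W\le|\theta(s)|,|\theta(s')|$. Assume that $\mathrm{sgn}_n$ depends only on the pair in $\mathcal P$. Write $g(Y)=uR$, $g(Y')=uR'$ with $|u|=c$, so that $(R,R')$ begins with the pair $\Theta(s,s')$. Then $\theta g^{n+1}(Y)=\theta g^n(u)\,\theta g^n(R)$, and similarly for $Y'$. Cancelling $\theta g^n(u)$ shows that $Y<_{n+1}Y'$ iff $R<_nR'$. So $\mathrm{sgn}_{n+1}$ depends only on $(s,s')$ and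
$$\mathrm{sgn}_{n+1}=\mathrm{sgn}_n\circ\Theta,\qquad\text{hence}\qquad\mathrm{sgn}_n=\mathrm{sgn}_0\circ\Theta^n .$$
Since $\Theta$ is a self-map of a finite set, there are $n_0$ and $d\ge1$ with $\mathrm{sgn}_{n+d}=\mathrm{sgn}_n$ for $n\ge n_0$. For arbitrary distinct $Y,Y'$ we cancel their common prefix, and with it its image under $\theta g^n$. So $<_n$ is determined by $\mathrm{sgn}_n$. Therefore $<_{n+d}$ equals $<_n$ for $n\ge n_0$. This is the periodicity that fails for the word of Theorem A.

**Step 3: build the tower of minimal words.** For $e\in E$ with $\mathcal S'\cap eE^\omega\ne\varnothing$ let $m_n(e)$ be the $<_n$-least element of this compact set. It exists because $\theta g^n$ is continuous and injective: the image is compact and has a $\rho$-least element. By Step 2, $m_{n+d}(e)=m_n(e)$ for $n\ge n_0$.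

*Claim.* Whenever $m_n(e)$ is defined, there are $e'$ and $0\le i<|g(e')|$ with $m_n(e)=\sigma^ig(m_{n+1}(e'))$.

By Lemma 1, $m_n(e)=\sigma^ig(Y'')$ with $Y''\in\mathcal S'$, $e'=Y''_0$, $0\le i<|g(e')|$. Then $m_{n+1}(e')$ is defined. Both $\theta g^n(g(Y''))$ and $\theta g^n(g(m_{n+1}(e')))$ begin with $\theta g^n(u)$, where $u$ is the prefix of $g(e')$ of length $i$, and the second word is $\le_\rho$ the first by minimality of $m_{n+1}(e')$. Cancelling $\theta g^n(u)$, we see that $\sigma^ig(m_{n+1}(e'))\le_nm_n(e)$. The left side is in $\mathcal S'$, and it begins with the letter at position $i$ of $g(e')$, which is $e$. By minimality of $m_n(e)$, equality holds.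

In the same way, let $\mathbf l=\mathbf l_{a,\rho,\mathbf x}=\sigma^i\theta(Y)$ with $Y\in\mathcal S'$, $e_0=Y_0$, $0\le i<|\theta(e_0)|$. Then $\theta(m_0(e_0))\le_\rho\theta(Y)$, and both begin with the first $i$ letters of $\theta(e_0)$. So $\sigma^i\theta(m_0(e_0))\le_\rho\mathbf l$. The left side is in $\mathcal S_{\mathbf x}$ and begins with $a$, the letter at position $i$ of $\theta(e_0)$. Hence $\mathbf l=\sigma^i\theta(m_0(e_0))$.

**Step 4: close the tower.** Iterating the claim from $e_0$ gives letters $e_0,e_1,\dots$ with
$$m_n(e_n)=\sigma^{i_n}g(m_{n+1}(e_{n+1})),\qquad0\le i_n<|g(e_{n+1})| .$$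
These relations compose. Suppose $m_{n+1}(e_{n+1})=\sigma^{J}g^s(m_{n+1+s}(e_{n+1+s}))$ with $0\le J<|g^s(e_{n+1+s})|$. Let $u'$ be the prefix of length $J$ of $g^s(e_{n+1+s})$. Then $u'e_{n+1}$ is a prefix of $g^s(e_{n+1+s})$, and $m_n(e_n)=\sigma^{|g(u')|+i_n}g^{s+1}(m_{n+1+s}(e_{n+1+s}))$ with
$$|g(u')|+i_n<|g(u'e_{n+1})|\le|g^{s+1}(e_{n+1+s})| .$$
By the pigeonhole principle there are $n_1<n_2$, both $\ge n_0$ and congruent modulo $d$, with $e_{n_1}=e_{n_2}=:e$. Let $M=m_{n_1}(e)=m_{n_2}(e)$ and $G=g^{n_2-n_1}$. Composing the relations from $n_1$ to $n_2$,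
$$M=\sigma^IG(M),\qquad0\le I<|G(e)| .$$
Since $M$ begins with $e$, the letter at position $I$ of $G(e)$ is $e$, so $G(e)=u\,e\,v$ with $|u|=I$. Write $M=eM'$. Then $\sigma^IG(M)=e\,v\,G(M')$, and we obtain
$$M'=v\,G(M').$$

If $v$ is nonempty, iterating this equation gives $M=e\,v\,G(v)\,G^2(v)\cdots$, because $G$ is nonerasing. If $v$ is empty, $M'=G(M')$. Let $e_1'=M'_0$. Then $G(e_1')$ is a prefix of $M'$ and $|G(e_1')|\ge2$, so $G(e_1')=e_1's$ with $s$ nonempty. Writing $M'=e_1'M''$ we get $M''=s\,G(M'')$, and $M=e\,e_1'\,s\,G(s)\,G^2(s)\cdots$.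

In both cases $M=R\,v'\,G(v')\,G^2(v')\cdots$ with a finite word $R$ and a nonempty word $v'$.

**Step 5: return to $\mathbf l$.** Composing the relations from $0$ to $n_1$ (if $n_1=0$ there is nothing to compose) gives $m_0(e_0)=\sigma^{I'}g^{n_1}(M)$ for some $I'$. Together with $\mathbf l=\sigma^i\theta(m_0(e_0))$ this gives $\mathbf l=\sigma^{i'}\theta g^{n_1}(M)$ for some $i'$. Put $\phi=\theta g^{n_1}$, which is nonerasing. Then
$$\mathbf l=\sigma^{i'}\bigl(\phi(R)\,\phi(v')\,\phi(G(v'))\,\phi(G^2(v'))\cdots\bigr).$$
Choose $k$ such that $\phi(R)\phi(v')\cdots\phi(G^{k-1}(v'))$ has length at least $i'$. Deleting the first $i'$ letters leaves $\mathbf l=\Pi\,\phi(v'')\,\phi(G(v''))\,\phi(G^2(v''))\cdots$ with $v''=G^k(v')$ nonempty and a finite word $\Pi$. By Lemma 9, $\mathbf l$ is morphic. $\blacksquare$
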